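# An even-dimensional character of $A_n$ with only even multiplicities on local Galois groups

All representations are finite-dimensional and complex, and all groups that carry them are finite. If $\tau$ is a representation of $G$ and $D\le G$, then $\tau_D$ is the restriction. We use the same letter for a representation and its character, and $\langle\rho,\tau_D\rangle$ is the usual inner product of characters. When $\rho$ is irreducible, it is the multiplicity of $\rho$ in $\tau_D$.

## Odd multiplicities in the degree $4$ character of $A_5$

The irreducible characters of $A_5$ have degrees $1,3,3,4,5$, so exactly one has even degree. Call it $\tau$. It is the permutation character on five points minus the trivial character, so its values are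
$$\tau(1)=4,\qquad \tau\big((12)(34)\big)=0,\qquad \tau\big((123)\big)=1,\qquad \tau\big((12345)\big)=-1 .$$
Let us restrict $\tau$ to some subgroups $D$ and compute the multiplicity of the trivial character.

First take $D=V_4=\{1,(12)(34),(13)(24),(14)(23)\}$. Only the identity contributes:
$$\langle 1,\tau_{V_4}\rangle=\tfrac14\cdot 4=1 .$$

Next take $D=S_3$, generated by $(123)$ and $(12)(45)$. The three involutions contribute $0$, and the two $3$-cycles form one class with centralizer of order $3$ in $D$. Hence
$$\langle 1,\tau_{S_3}\rangle=\frac{4}{6}+\frac{1}{3}=1 .$$

Finally take $D=A_4$, fixing the point $5$. Now the $3$-cycles fall into two classes, swapped by $x\mapsto x^{-1}$, each with centralizer of order $3$: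
$$\langle 1,\tau_{A_4}\rangle=\frac{4}{12}+\frac13+\frac13=1 .$$

All three multiplicities are odd, but for different reasons. View the summands $2$-adically. For $V_4$ and $A_4$ the identity term ($1$, respectively $\frac13$) is a $2$-adic unit, because $D$ contains a Sylow $2$-subgroup of $A_5$. In $A_4$ the two classes of $3$-cycles contribute equally, so together they contribute $\frac23$, which is even. For $S_3$ the identity term $\frac23$ is even, and the odd term comes from the $3$-cycles, which now form a single class. Keep these three sums in mind; the parity argument below is an organized version of them.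

Two of these subgroups are visibly Galois groups over $p$-adic fields. The field $\mathbb Q_3(\sqrt{-1},\sqrt3)$ has group $V_4$ over $\mathbb Q_3$. The field $\mathbb Q_2(\zeta_3,\sqrt[3]{2})$ has group $S_3$ over $\mathbb Q_2$, because $x^3-2$ is an Eisenstein polynomial and $\mathbb Q_2(\zeta_3)$ is the unramified quadratic extension. So for this $\tau$ an odd multiplicity is visible on a subgroup that occurs as a local Galois group. Must this always happen?

## Odd multiplicities on local Galois groups: the problem and three theorems

**Definition (local Galois group).** Let $F$ be a field. A finite group $D$ is *a Galois group over $F$* if $D\cong\mathrm{Gal}(L/F)$ for some finite Galois extension $L/F$. Here $F$ is $\mathbb Q_p$ or a finite extension of it.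

**Definition (Schur index).** The Schur index $m(\tau)$ of an irreducible $\tau$ is its Schur index over $\mathbb Q$: the least $m\ge1$ such that $m\tau$ is afforded by a representation over the field $\mathbb Q(\tau)$ generated by the values of $\tau$. It divides the multiplicity of $\tau$ in any character afforded by a rational representation (Isaacs, *Character Theory of Finite Groups*, Lemma 10.2). For example, the degree $2$ character of the quaternion group $Q_8$ is rational-valued but is not afforded over $\mathbb R$, so its Schur index is not $1$; it occurs twice in the regular representation, so its Schur index is $2$.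

The following question comes from the paper "Galois theory, elliptic curves, and root numbers".

**Question.** Given a nonabelian finite simple group $G$ and an irreducible even-dimensional representation $\tau$ of $G$ with real-valued character and Schur index $1$, does there exist a subgroup $D$ of $G$ and a one-dimensional character $\chi$ of $D$ with $\chi^2=1$ such that $D$ is a Galois group over $\mathbb Q_p$ for some $p<\infty$ and $\langle\chi,\tau_D\rangle$ is odd?

For $G=A_5$ we just found such pairs. In general the answer is **no**. The counterexamples are as follows. Fix
$$k\equiv0\pmod4,\qquad n=\frac{k(k+1)}2,\qquad G=A_n,\qquad \lambda=(k,k-1,\dots,1).$$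
Let $\psi=\chi^\lambda$ be the irreducible character of $S_n$ attached to the staircase partition $\lambda$, and let $\tau$ be an irreducible constituent of $\psi|_{A_n}$ (either one).

**Theorem 1.** Let $k\equiv 0\pmod 4$ and $k\ge2^{30}$. Then $G=A_n$ is nonabelian simple, and $\tau$ is irreducible, even-dimensional, real-valued, of Schur index $1$. For every prime $p$, every subgroup $D\le G$ that is a Galois group over $\mathbb Q_p$, and every one-dimensional $\chi$ of $D$ with $\chi^2=1$, the integer $\langle\chi,\tau_D\rangle$ is even. So the answer to the Question is negative, with infinitely many counterexamples.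

**Theorem 2.** For each $N\ge1$ there is $K_N$ such that for all $k\ge K_N$ with $4\mid k$ the following holds. If $F$ is a finite extension of some $\mathbb Q_p$ with $[F:\mathbb Q_p]\le N$, $D\le A_n$ is isomorphic to $\mathrm{Gal}(L/F)$ for a finite Galois $L/F$, and $\rho$ is any character of $D$ with $[\mathbb Q(\rho):\mathbb Q]\le2^N$, then $\langle\rho,\tau_D\rangle$ is even. In particular this holds for every rational-valued character $\rho$ of $D$, irreducible or not.

**Theorem 3.** For each $k\ge4$ with $4\mid k$ there are a finite extension $F/\mathbb Q_2$ and a subgroup $D\le A_n$ which is a Galois group over $F$, with $\langle1,\tau_D\rangle$ odd.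

So the degree bound in Theorem 2 cannot be dropped.

Notation for the whole lecture: $\omega(e)$ is the number of distinct primes dividing $e$, and $x_2$ is the $2$-part of $x$. Fixed points count as cycles of length $1$. The *rank* of a finite abelian $2$-group $A$ is its minimal number of generators. Equivalently, $A[2]=\{x\in A: 2x=0\}$ (written additively) has order $2^{\mathrm{rank}}$.

## Staircase characters

For a self-conjugate partition we need three textbook facts: the hook formula, the Murnaghan–Nakayama rule, and Frobenius's description of the values on $A_n$. Here is the staircase for $k=4$, $n=10$, with the hook length written in each box: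
$$\begin{array}{cccc}7&5&3&1\\5&3&1&\\3&1&&\\1&&&\end{array}$$
The product of the hooks is $7\cdot5^2\cdot3^3=4725$, so $\psi(1)=10!/4725=768=2^8\cdot3$, and $\tau(1)=384=2^7\cdot 3$. Also $|A_{10}|_2=2^7$.

In general, the box $(i,j)$ has arm and leg both equal to $k+1-i-j$, so its hook length is $2(k+1-i-j)+1$. Every hook length is odd and at most $2k-1$.

**Step 1 (degree).** We show that $\tau(1)$ has the largest possible $2$-part. By the hook formula $\psi(1)=n!/\prod(\text{hooks})$ with an odd denominator, so $\psi(1)_2=(n!)_2$. As $\lambda$ is self-conjugate, $\psi|_{A_n}=\tau_++\tau_-$ with distinct irreducible $\tau_\pm$ of degree $\psi(1)/2$. Hence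
$$\tau(1)_2=\tfrac12(n!)_2=|G|_2,\qquad u:=\frac{|G|}{\tau(1)}=\frac{n!/2}{\psi(1)/2}=\prod(\text{hooks})\ \text{ is an odd integer}.\tag{1}$$
Since $n\ge10$, $\tau(1)$ is even and $A_n$ is nonabelian simple.

**Step 2 (vanishing).** A character with $\tau(1)_p=|G|_p$ is said to have $p$-defect zero, and such a character vanishes on every element of order divisible by $p$ (Isaacs, Thm 8.17). The degree $4$ character of $A_5$ has $2$-defect zero, and indeed it is $0$ on $(12)(34)$. By (1), our $\tau$ vanishes on all elements of even order.

**Step 3 (values).** We show that $\tau$ is real-valued and that its values generate a field of degree at most $2$. Let $h=(2k-1,2k-5,\dots,3)$ be the list of diagonal hook lengths, $h_i=2k+3-4i$ for $1\le i\le m$, where $m=k/2$. Frobenius's theorem (James–Kerber, *The Representation Theory of the Symmetric Group*, Thm 2.5.13) says the following. If $g\in A_n$ does not have cycle type $h$, then $\tau(g)=\psi(g)/2\in\mathbb Q$. On elements of cycle type $h$, $\tau$ takes the values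
$$\tfrac12\Big(\varepsilon\pm\sqrt{\varepsilon\textstyle\prod h_i}\Big),\qquad \varepsilon=(-1)^{(n-m)/2}.$$
(Check on $A_5$: for $\lambda=(3,1,1)$ we have $h=(5)$, $m=1$ and $\varepsilon=1$, which gives $\frac12(1\pm\sqrt5)$ on $5$-cycles.) Write $k=4t$. Then $n-m=\frac{k(k+1)}2-\frac k2=\frac{k^2}2=8t^2$, so $\varepsilon=1$. Hence $\tau$ is real-valued, with values in $K=\mathbb Q(\sqrt{\prod h_i})$, and $[K:\mathbb Q]\le2$. For $k=4$ the type is $(7,3)$ and the two values are $\frac12(1\pm\sqrt{21})$.

**Step 4 (Schur index).** The character $\psi$ is afforded by a rational Specht module, so $\psi|_{A_n}$ is afforded by a rational representation, and $\tau$ occurs in it once. Since $m(\tau)$ divides this multiplicity, $m(\tau)=1$.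

**Step 5 (no long cycles).** We show:
$$\text{if }\tau(d)\ne0,\text{ then every cycle of } d \text{ has length}\le2k-1 .\tag{2}$$
If $d$ has type $h$, this is clear. Otherwise $\psi(d)=2\tau(d)\neq0$. Let $\ell$ be a cycle length of $d$. The Murnaghan–Nakayama rule, stripping a cycle of length $\ell$ first, writes $\psi(d)$ as a signed sum over the rim hooks of length $\ell$ in $\lambda$. If $\ell$ were not a hook length of $\lambda$, the sum would be empty. So $\ell$ is a hook length, and $\ell\le2k-1$.

This proves all claims of Theorem 1 about $\tau$ itself. Note the sizes in (2): the cycles have length below $2k$, while $n$ is about $k^2/2$. An element $d$ with $\tau(d)\ne0$ therefore has many cycles.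

## What ramification allows inside $D$

Let $D\cong\mathrm{Gal}(L/F)$ with $F/\mathbb Q_p$ finite, and let $P\trianglelefteq I_0\trianglelefteq D$ be the wild inertia and inertia subgroups. We use the standard facts: $P$ is a $p$-group, normal in $D$; $I_0/P$ is cyclic of order prime to $p$; $D/I_0$ is cyclic. In particular $D$ is solvable. In the $S_3$ example over $\mathbb Q_2$ we have $P=1$, $I_0=C_3$ and $D/I_0=C_2$.

**Few sign characters.** We bound $\mathrm{Hom}(D,\pm1)$. Inflation along $G_F\to D$ embeds it in $\mathrm{Hom}(G_F,\pm1)\cong\mathrm{Hom}(F^*/F^{*2},\pm1)$. Now $F^*\cong\mathbb Z\times\mu(F)\times\mathbb Z_p^{[F:\mathbb Q_p]}$, where the finite cyclic group $\mu(F)$ of roots of unity has even order since it contains $-1$. So $F^*/F^{*2}$ has order $4$ if $p$ is odd and $4\cdot2^{[F:\mathbb Q_2]}$ if $p=2$. In all cases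
$$|\mathrm{Hom}(D,\pm1)|\le2^{[F:\mathbb Q_p]+2},\qquad\text{which is }\le2^3\text{ for }F=\mathbb Q_p.\tag{3}$$

**Lemma 1.** Let $d\in D$ have odd order and let $B$ be a $2$-subgroup of the image of $N_D(\langle d\rangle)\to\mathrm{Aut}\langle d\rangle$. Then $B$ has rank $\le2$.

*Proof.* Note that $\mathrm{Aut}\langle d\rangle$ is abelian, so rank makes sense. Let $Q_1$ be a Sylow $2$-subgroup of the preimage of $B$ in $N_D(\langle d\rangle)$. It maps onto a Sylow $2$-subgroup of $B$, that is, onto $B$.

Suppose $p$ is odd. Then $Q_1\cap P=1$, so $Q_1$ embeds in $D/P$. The group $D/P$ has the cyclic normal subgroup $I_0/P$ with cyclic quotient $D/I_0$. Intersecting with the image of $Q_1$, we see that $Q_1$ has a cyclic normal subgroup with cyclic quotient. So $Q_1$ is generated by two elements, and so is $B$.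

Suppose $p=2$, and let $x\in Q_1\cap P$. Then $[x,d]\in P$ because $P$ is normal in $D$, and $[x,d]\in\langle d\rangle$ because $x$ normalizes $\langle d\rangle$. But $P\cap\langle d\rangle=1$, since $P$ is a $2$-group and $d$ has odd order. So $x$ centralizes $d$, and its image in $B$ is trivial. Hence $B$ is a quotient of $Q_1/(Q_1\cap P)\cong Q_1P/P$. This $2$-subgroup of $D/P$ meets the odd-order group $I_0/P$ trivially, so it embeds in the cyclic group $D/I_0$. Thus $B$ is cyclic. $\square$

## Where counting sign characters of a Sylow $2$-subgroup stops

Write the multiplicity as a sum over classes of $D$, as for $A_5$. The identity term is $\tau(1)\rho(1)/|D|$. Because $\tau(1)_2=|G|_2$, it can be a $2$-adic unit only if $D$ contains a Sylow $2$-subgroup $S$ of $A_n$. A sensible first attempt is therefore to show that $S$ has too many homomorphisms to $\pm1$ for $D$ to satisfy (3). This stops at two exact points.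

First, homomorphisms $S\to\pm1$ need not extend to $D$, so (3) does not bound their number. Already $V_4$ has four homomorphisms to $\pm1$, while $A_4\ge V_4$ has only the trivial one. When $p=2$ the normal subgroup $P$ may be a large $2$-group, and $D$ may fuse it.

Second, the identity is not the only possible source of an odd term. In $S_3\le A_5$ the identity term was $\frac23$, and the odd contribution $\frac13$ came from an element $d$ of order $3$, although $S_3$ contains no Sylow $2$-subgroup of $A_5$.

The two repairs are the two main lemmas. For the second point, we let every odd-order $d$ play the role of the identity, with the centralizer $C_G(d)$ in place of $G$. The Galois action on values then leaves only those $d$ whose automorphisms are largely realized inside $D$, and Lemma 1 applies to them. For the first point, we use only those sign characters that are defined on all of $D$ by construction, namely the signs of the action of $D$ on the blocks of its invariant partitions. Solvability of $D$ guarantees that there are many such partitions.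

## Parity localized at elements of odd order

**Lemma 2.** Let $D\le G$, let $\rho$ be a character of $D$ with $[\mathbb Q(\rho):\mathbb Q]\le2^s$, and suppose $\langle\rho,\tau_D\rangle$ is odd. Then there is $d\in D$ of odd order $e$ with

1. $\tau(d)\ne0$;
2. $C_D(d)$ contains a Sylow $2$-subgroup of $C_G(d)$;
3. the image of $N_D(\langle d\rangle)$ in $\mathrm{Aut}\langle d\rangle$ contains a $2$-subgroup of rank $\ge\omega(e)-s-1$.

*Proof.*

**Step 1 (which classes can give an odd term).** Here we show that only classes with (1) and (2) matter modulo $2$. Let $O$ be the localization, at a prime above $2$, of the ring of integers of a number field containing the values of $\tau$ and $\rho$, with maximal ideal $\mathfrak m$. Algebraic integers of this field lie in $O$, odd integers are units of $O$, and $\mathfrak m\cap\mathbb Z=2\mathbb Z$. Since $\tau$ vanishes on elements of even order, and the $D$-class of $d$ has $|D|/|C_D(d)|$ elements,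
$$\langle\rho,\tau_D\rangle=\frac1{|D|}\sum_{g\in D}\tau(g)\rho(g^{-1})=\sum_da(d),\qquad a(d)=\frac{\tau(d)\rho(d^{-1})}{|C_D(d)|},\tag{4}$$
where $d$ runs over the $D$-classes of odd-order elements. For an irreducible character $\tau$ of $G$, the class size times $\tau(d)/\tau(1)$ is an algebraic integer. Here this number is
$$\frac{|G|}{|C_G(d)|}\cdot\frac{\tau(d)}{\tau(1)}=\frac{u\,\tau(d)}{|C_G(d)|},$$
and $u$ is odd by (1). So $\tau(d)\in|C_G(d)|\,O$, and therefore $a(d)\in[C_G(d):C_D(d)]\,O$. In particular $a(d)\in O$. If $\tau(d)=0$ then $a(d)=0$. If the index $[C_G(d):C_D(d)]$ is even, then $a(d)\in\mathfrak m$. The index is odd exactly when $C_D(d)$ contains a Sylow $2$-subgroup of $C_G(d)$. So $a(d)\in\mathfrak m$ unless both (1) and (2) hold. Let $\mathcal D$ be the set of $D$-classes of odd-order $d\in D$ satisfying (1) and (2). As the sum (4) is an odd integer,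
$$\sum_{\mathcal D}a(d)\notin\mathfrak m.\tag{5}$$

**Step 2 (the Galois action on these classes).** This step lets us pair off equal terms, as we did for the two classes of $3$-cycles in $A_4$. Let $E$ be the odd part of $|G|$ and let $\Pi$ be the Sylow $2$-subgroup of $(\mathbb Z/E)^*=\mathrm{Gal}(\mathbb Q(\zeta_E)/\mathbb Q)$, where $j$ corresponds to $\sigma_j:\zeta_E\mapsto\zeta_E^j$. An odd-order $d$ has order dividing $E$, so $d^j$ makes sense for $j\in\Pi$. The eigenvalues of $d^j$ are the $j$-th powers of those of $d$. Hence $\tau(d^j)=\sigma_j(\tau(d))$ and $\rho(d^{-j})=\sigma_j(\rho(d^{-1}))$. Also $\langle d^j\rangle=\langle d\rangle$, so $C_D(d^j)=C_D(d)$ and $C_G(d^j)=C_G(d)$. Conditions (1) and (2) are thus preserved, and $\Pi$ acts on $\mathcal D$ by $d\mapsto d^j$.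

The values of $\tau$ on odd-order elements generate a subfield of $\mathbb Q(\zeta_E)$ contained in $K$, so of degree $\le2$. Those of $\rho$ generate a subfield of degree $\le2^s$. Let $\Pi_0\le\Pi$ be the subgroup fixing both fields. Their compositum has degree $\le2^{s+1}$ and is Galois over $\mathbb Q$, and $\Pi/\Pi_0$ embeds in its Galois group. So $[\Pi:\Pi_0]\le2^{s+1}$, and $a(d^j)=a(d)$ for all $j\in\Pi_0$.

**Step 3 (a fixed class).** We find a class that cannot be paired off. A non-trivial orbit of the $2$-group $\Pi_0$ on $\mathcal D$ has even size and contributes its size times a common value in $O$, which lies in $\mathfrak m$. By (5) some class in $\mathcal D$ is fixed by $\Pi_0$. Let $d$ be a representative, of order $e$. For each $j\in\Pi_0$, the element $d^j$ is $D$-conjugate to $d$.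

**Step 4 (rank).** It remains to read off (3). A conjugating element that takes $d$ to $d^j$ normalizes $\langle d\rangle$. So the image of $N_D(\langle d\rangle)$ in $\mathrm{Aut}\langle d\rangle=(\mathbb Z/e)^*$ contains the image $A_0$ of $\Pi_0$. Since $(\mathbb Z/E)^*\to(\mathbb Z/e)^*$ is onto, $\Pi$ maps onto the Sylow $2$-subgroup $A$ of $(\mathbb Z/e)^*$, and $[A:A_0]\le2^{s+1}$. For each odd prime $q$ and $a\ge1$ the group $(\mathbb Z/q^a)^*$ is cyclic of even order, so $A$ has rank $\omega(e)$, that is, $|A[2]|=2^{\omega(e)}$. Then $A_0[2]=A_0\cap A[2]$ has index at most $2^{s+1}$ in $A[2]$, so $A_0$ has rank at least $\omega(e)-s-1$. $\square$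

If $D$ is a Galois group over $\mathbb Q_p$ and $s=0$, then (3) and Lemma 1 give $\omega(e)\le3$. So the cycle lengths of $d$ are composed of at most three primes, and by (2) they are below $2k$. There are only polylogarithmically many such lengths, so some length must occur very often in $d$. The next lemma forbids this.

## Binary trees inside solvable permutation groups

**Lemma 3.** Let $D\le A_n$ be solvable with $|\mathrm{Hom}(D,\pm1)|\le2^c$, and let $d\in D$ have odd order, such that $C_D(d)$ contains a Sylow $2$-subgroup of $C_{A_n}(d)$. Then for every $\ell$, $d$ has fewer than $2^{3c+4}$ cycles of length $\ell$.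

*Proof.* Let $b=3c+4$, so $b\ge4$. Suppose there is a set $\Gamma$ of $2^b$ cycles of $d$ of length $\ell$. Note that $\ell$ is odd, because $d$ has odd order.

**Step 1 (a large $2$-group inside $D$).** Here we put a tree group into $D$. Identify the union of the chosen cycles with $\Gamma\times\mathbb Z/\ell$ so that $d(\gamma,j)=(\gamma,j+1)$. Let $\mathrm{Sym}(\Gamma)$ act on the first coordinate and trivially on all other points. This action commutes with $d$. An element $g\in\mathrm{Sym}(\Gamma)$ acts on $\ell$ copies of $\Gamma$, so its sign on the $n$ points is $\mathrm{sgn}(g)^\ell=\mathrm{sgn}(g)$.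

Identify $\Gamma$ with the leaves of the rooted binary tree of depth $b$. Let $R$ be the automorphism group of this tree, a $2$-group, and put $R^+=R\cap\mathrm{Alt}(\Gamma)$. Then $R^+\le C_{A_n}(d)$. So $R^+$ lies in a Sylow $2$-subgroup of $C_{A_n}(d)$, which is conjugate, by an element of $C_{A_n}(d)$, to one contained in $C_D(d)$. Replacing $D$ by a conjugate under an element of $C_{A_n}(d)$, which does not move $d$ and preserves all hypotheses, we may assume $R^+\le D$.

For a node $v$ let $\mathrm{lv}(v)$ be the set of leaves below $v$ (with $\mathrm{lv}(v)=\{v\}$ if $v$ is a leaf). For a non-leaf $u$ let $\sigma_u\in R$ swap rigidly the two subtrees below $u$. If $u$ has depth $b-1$, then $\sigma_u$ is a transposition of two sibling leaves.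

**Step 2 (invariant partitions of $\Gamma$ are levels).** We claim that the $R^+$-invariant partitions of $\Gamma$ are exactly the levels. Here the level $r$, for $0\le r\le b$, is the partition whose parts are the sets $\mathrm{lv}(v)$ with $v$ of depth $b-r$. Some depth is needed: for $b=2$ with sibling pairs $\{1,2\},\{3,4\}$, the group $R^+$ is $\{1,(12)(34),(13)(24),(14)(23)\}$, and the partition $\{1,3\},\{2,4\}$ is invariant but is not a level.

Levels are invariant. Also, $R^+$ is transitive on $\Gamma$: if an element of $R$ carrying $x$ to $x'$ is odd, multiply it by a transposition of sibling leaves different from $x'$. Now let $B$ be the part, containing $x$, of an invariant partition. If $|B|=1$, then by transitivity the partition is level $0$. Let $|B|>1$. Choose $y\in B\setminus\{x\}$ so that the lowest common ancestor $v$ of $x,y$ has minimal depth, and let $u',u$ be the children of $v$ with $x\in\mathrm{lv}(u')$ and $y\in\mathrm{lv}(u)$.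

The stabilizer of $x$ in $R^+$ is transitive on $\mathrm{lv}(u)$. This is clear if $u$ is a leaf. Otherwise, automorphisms of the subtree at $u$ fix $x$ and are transitive on $\mathrm{lv}(u)$; an odd one is corrected by a transposition of a sibling pair outside $\mathrm{lv}(u)$ not containing $x$. Such a pair exists. If $|\mathrm{lv}(u)|\ge4$, then $\mathrm{lv}(u')$ contains at least two sibling pairs, one of which avoids $x$. If $|\mathrm{lv}(u)|=2$, then $\mathrm{lv}(v)$ has four leaves, and since $b\ge3$ there is a sibling pair outside $\mathrm{lv}(v)$.

Elements fixing $x$ preserve $B$, so $B\supseteq\mathrm{lv}(u)$. Exchanging the roles of $x$ and $y$ gives $B\supseteq\mathrm{lv}(u')$. So $B\supseteq\mathrm{lv}(v)$, and by minimality of the depth of $v$ every element of $B$ lies below $v$. Hence $B=\mathrm{lv}(v)$. By transitivity of $R^+$ all parts are sets $\mathrm{lv}(gv)$ with $g\in R^+$, so the partition is a level.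

**Step 3 (the level of a $D$-invariant partition).** We attach a number to every invariant partition of a suitable orbit. Let $\mathcal O$ be a $D$-orbit meeting $\Gamma\times\mathbb Z/\ell$. Since $R^+$ is transitive on each $\Gamma\times\{j\}$ and $d$ shifts $j$, and both lie in $D$, we have $\Gamma\times\mathbb Z/\ell\subseteq\mathcal O$. Let $\mathcal B$ be a $D$-invariant partition of $\mathcal O$; call its parts blocks. Intersecting the blocks with $\Gamma\times\{j\}$ gives an $R^+$-invariant partition, which is a level by Step 2. The level is the same for all $j$, since $d\in D$ maps $\Gamma\times\{j\}$ to $\Gamma\times\{j+1\}$ and commutes with the identification with $\Gamma$. Call it $\mathrm{lev}(\mathcal B)$. Let $V$ be the set of nodes of depth $b-\mathrm{lev}(\mathcal B)$, and for $v\in V$ let $f(v,j)\in\mathcal B$ be the block containing $\mathrm{lv}(v)\times\{j\}$. Then $f:V\times\mathbb Z/\ell\to\mathcal B$ is injective on each $V\times\{j\}$, is $R^+$-equivariant, and satisfies $d\,f(v,j)=f(v,j+1)$.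

**Step 4 (few levels occur).** Here sign characters defined on all of $D$ come in. Let $s_{\mathcal B}:D\to\pm1$ be the sign of the action of $D$ on the set $\mathcal B$. We compute it on $R^+$. Elements of $R^+$ fix every point outside $\Gamma\times\mathbb Z/\ell$, hence every block not meeting $\Gamma\times\mathbb Z/\ell$. The blocks that do meet it form the union of the sets $f(V\times\{j\})$. Each of these is an $R^+$-orbit and is isomorphic to $V$ as an $R^+$-set. These orbits are permuted transitively by $\langle d\rangle$, a group of odd order, so the number of distinct ones is odd. Let $\varepsilon_t(g)$ be the sign of $g\in R$ on the nodes of depth $t$. Then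
$$s_{\mathcal B}|_{R^+}=\varepsilon_{b-\mathrm{lev}(\mathcal B)}|_{R^+}.\tag{6}$$

Let $u$ have depth $t-1$. Then $\sigma_u$ is trivial on nodes of depth $<t$, a transposition on those of depth $t$, and a product of $2^{t'-t}$ transpositions on those of depth $t'>t$. So $\varepsilon_t(\sigma_u)=-1$ and $\varepsilon_{t'}(\sigma_u)=1$ for all $t'\ne t$. Hence $(\varepsilon_1,\dots,\varepsilon_b):R\to\{\pm1\}^b$ is onto. For $t\le b-1$ these $\sigma_u$ lie in $\ker\varepsilon_b=R^+$, so $\varepsilon_1,\dots,\varepsilon_{b-1}$ are independent on $R^+$.

If $r$ distinct values in $\{1,\dots,b-1\}$ occur as levels of $D$-invariant partitions of $\mathcal O$, then by (6) the corresponding $r$ characters $s_{\mathcal B}$ of $D$ have independent restrictions to $R^+$, so they are independent in $\mathrm{Hom}(D,\pm1)$. Therefore $r\le c$: at most $c$ values in $\{1,\dots,b-1\}$ occur as $\mathrm{lev}(\mathcal B)$.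

**Step 5 (consecutive levels differ by at most $3$).** This step uses solvability: an affine permutation moves many points, but the tree group contains elements that move few. Let $\mathcal B$ be a $D$-invariant partition of $\mathcal O$ and $\mathcal B'$ a strictly finer one with no $D$-invariant partition strictly between. Put $r=\mathrm{lev}(\mathcal B)$, $r'=\mathrm{lev}(\mathcal B')$ and $\delta=r-r'\ge0$. We claim $\delta\le3$. Suppose $\delta\ge4$.

*The affine action.* Let $v_0$ be a node of depth $b-r$, let $\beta\in\mathcal B$ be the block containing $\mathrm{lv}(v_0)\times\{0\}$, and let $\mathcal C$ be the set of $\mathcal B'$-blocks inside $\beta$. As $D$ is transitive on $\mathcal O$, the stabilizer $D_\beta$ is transitive on $\beta$, hence on $\mathcal C$, and $|\mathcal C|>1$. A $D_\beta$-invariant partition of $\mathcal C$ can be moved around by $D$ to give a $D$-invariant partition of $\mathcal O$ between $\mathcal B'$ and $\mathcal B$. So there is none other than the two trivial ones, that is, $D_\beta$ acts primitively on $\mathcal C$.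

Let $X$ be its image in $\mathrm{Sym}(\mathcal C)$, a solvable group, and let $M$ be a minimal normal subgroup of $X$. As $X$ is solvable, $M$ is elementary abelian, $M\cong\mathbb F_q^t$ for a prime $q$. The $M$-orbits form an $X$-invariant partition, and $M\ne1$, so $M$ is transitive. A transitive faithful abelian group is regular, so fixing $c_0\in\mathcal C$ identifies $\mathcal C$ with $M$ by $x\mapsto xc_0$. Then $M$ acts by translations, and the stabilizer of $c_0$ acts by conjugation on $M$, that is, linearly. So $|\mathcal C|=q^t$ and $X$ acts by affine maps. The fixed points of a nonidentity affine permutation form either the empty set or a coset of a proper subspace, so there are at most $|\mathcal C|/q\le|\mathcal C|/2$ of them. Thus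
$$\text{every element of }D_\beta\text{ acting nontrivially on }\mathcal C\text{ moves at least }|\mathcal C|/2\text{ members of }\mathcal C.\tag{7}$$
(For instance, $S_4$ is the affine group of $\mathbb F_2^2$, and a transposition moves exactly half of the four points.)

*A subgroup of the tree group acting on $\mathcal C$.* Let $W$ be the set of the $2^\delta$ nodes of depth $b-r'$ below $v_0$, let $f'$ be the map of Step 3 for $\mathcal B'$, and let $H\le R^+$ be the subgroup of elements supported on $\mathrm{lv}(v_0)$. As $H$ preserves $\mathrm{lv}(v_0)\times\{0\}\subseteq\beta$, we have $H\le D_\beta$. Moreover $H$ is transitive on $W$: if an automorphism of the subtree at $v_0$ carrying $w$ to $w'$ is odd, multiply it by a transposition of sibling leaves below $w'$ if $r'\ge1$, or of sibling leaves in $\mathrm{lv}(v_0)$ different from $w'$ if $r'=0$.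

Let $\mathcal C_1\subseteq\mathcal C$ be the set of members meeting $\mathrm{lv}(v_0)\times\mathbb Z/\ell$. If $\beta$ meets $\mathrm{lv}(v_0)\times\{j\}$, then $\beta\supseteq\mathrm{lv}(v_0)\times\{j\}$, because $\mathcal B$ induces level $r$ on $\Gamma\times\{j\}$ and $v_0$ has depth $b-r$. For such $j$, every $\mathcal B'$-block meeting $\mathrm{lv}(v_0)\times\{j\}$ lies in $\beta$ and has the form $f'(w,j)$ with $w\in W$. So $\mathcal C_1$ is the union of the sets $f'(W\times\{j\})$ over these $j$, at least over $j=0$. Each of these sets is an $H$-orbit isomorphic to $W$ as an $H$-set, and being orbits they are pairwise equal or disjoint.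

*An element moving too few blocks.* Since $2^{\delta-1}\ge2$, we can choose two distinct parents $u,u'$ of elements of $W$, both below or equal to $v_0$. Put $g=\sigma_u\sigma_{u'}$. Each factor is a product of $2^{r'}$ transpositions of $\Gamma$, so $g$ is even, and $g\in H$. It moves exactly $4$ elements of $W$, namely the children of $u$ and of $u'$. So $g$ moves exactly $\frac4{2^\delta}|\mathcal C_1|>0$ members of $\mathcal C_1$. It fixes all members of $\mathcal C\setminus\mathcal C_1$, because it fixes all their points. By (7),
$$\frac{|\mathcal C|}2\le\frac4{2^\delta}|\mathcal C_1|\le\frac4{2^\delta}|\mathcal C| ,$$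
so $2^\delta\le8$, contradicting $\delta\ge4$.

**Step 6 (the contradiction).** We compare Steps 4 and 5. Take a maximal chain of $D$-invariant partitions of $\mathcal O$ from $\{\mathcal O\}$, which has level $b$, to the partition into singletons, which has level $0$. By Step 5 the level decreases in steps of at most $3$. So at least $\lceil b/3\rceil+1$ distinct levels occur in the chain, and at least $\lceil b/3\rceil-1=(c+2)-1=c+1$ of them lie in $\{1,\dots,b-1\}$. This contradicts Step 4. $\square$

## Too few points: proof of Theorem 1

The properties of $\tau$ and the simplicity of $A_n$ were shown in the section on staircase characters. Suppose $D\le A_n$ is a Galois group over $\mathbb Q_p$, $\chi$ is one-dimensional with $\chi^2=1$, and $\langle\chi,\tau_D\rangle$ is odd.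

**Step 1 (structure of $d$).** We collect what the lemmas say. As $\chi$ is rational-valued, Lemma 2 applies with $s=0$ and gives $d\in D$ of odd order $e$. By its part 3 and Lemma 1, $\omega(e)-1\le2$, so $\omega(e)\le3$. The group $D$ is solvable and (3) holds, so by part 2 and Lemma 3 with $c=3$, each cycle length of $d$ occurs fewer than $2^{13}$ times. By part 1 and (2), all cycle lengths are at most $2k-1$.

**Step 2 (counting).** Now we count the points moved or fixed by $d$. Each cycle length $\ell$ divides $e$, so it is a product of powers of at most three fixed odd primes. If a prime occurs in $\ell$ with exponent $a$, then $3^a\le\ell<2k$, so $0\le a<\log_32k$. This leaves at most $1+\log_32k$ choices for each exponent, so there are at most $(1+\log_32k)^3$ cycle lengths. Summing length times multiplicity,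
$$\frac{k(k+1)}2=n<2^{13}\cdot2k\cdot(1+\log_32k)^3,\qquad\text{i.e.}\qquad k+1<2^{15}(1+\log_32k)^3.\tag{8}$$

**Step 3 (numerics).** We check that (8) fails for $k\ge2^{30}$. For $k=2^{30}$: since $2^{25}=33554432<43046721=3^{16}$, we have $\log_32<0.64$, so $1+\log_32k=1+31\log_32<21$. As $21^3=9261<2^{14}$, the right side of (8) is less than $2^{29}$, and (8) fails. The function $k/(1+\log_32k)^3$ has logarithmic derivative
$$\frac1k\left(1-\frac{3}{(1+\log_32k)\ln3}\right),$$
so it is increasing when $(1+\log_32k)\ln3>3$. This holds for $k\ge2^{30}$: there $1+\log_32k>3$, because $2k\ge2^{31}>9$, and $\ln3>1$. So for all $k\ge2^{30}$ we have $k/(1+\log_32k)^3\ge2^{30}/2^{14}=2^{16}>2^{15}$, and (8) fails. This contradiction proves Theorem 1. $\blacksquare$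

Hence, for $G=A_n$ and this $\tau$, there is no pair $(D,\chi)$ as in the Question, and the answer to the Question is no.

## Bounded degree and bounded character fields: proof of Theorem 2

We run the same argument with the parameters left free. Suppose $[F:\mathbb Q_p]\le N$, $D\cong\mathrm{Gal}(L/F)$, $[\mathbb Q(\rho):\mathbb Q]\le2^N$, and $\langle\rho,\tau_D\rangle$ is odd. Lemma 2 with $s=N$, together with Lemma 1, gives $d$ of odd order $e$ with $\omega(e)-N-1\le2$, that is, $\omega(e)\le N+3$. By (3), $|\mathrm{Hom}(D,\pm1)|\le2^{N+2}$. So Lemma 3 with $c=N+2$ shows that each cycle length of $d$ occurs fewer than $2^{3N+10}$ times. Cycle lengths are below $2k$ by (2), and they are products of powers of at most $N+3$ fixed odd primes. The count of Step 2 above gives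
$$\frac{k(k+1)}2<2^{3N+10}\cdot2k\cdot(1+\log_32k)^{N+3},\qquad\text{i.e.}\qquad k+1<2^{3N+12}(1+\log_32k)^{N+3}.$$
Since $k/(1+\log_32k)^{N+3}\to\infty$, there is $K_N$, depending only on $N$, such that this is false for all $k\ge K_N$. A rational-valued $\rho$ has $[\mathbb Q(\rho):\mathbb Q]=1\le2^N$, so it is covered. $\blacksquare$

## Sylow subgroups as Galois groups over large extensions of $\mathbb Q_2$: proof of Theorem 3

**Step 1 (an odd multiplicity).** We return to the computation for $V_4\le A_5$. Let $4\mid k$, $k\ge4$, and let $D=S$ be a Sylow $2$-subgroup of $A_n$. As $\tau$ vanishes on non-trivial $2$-elements, $\langle1,\tau_S\rangle=\tau(1)/|S|$, which is odd because $\tau(1)_2=|A_n|_2$. For $k=4$ it is $384/128=3$.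

**Step 2 (realizing $S$ over the tame closure).** Next we need $S$ as a Galois group. Let $\mathbb Q_2^{\mathrm{tame}}$ be the maximal tamely ramified extension of $\mathbb Q_2$. The wild ramification group $\mathrm{Gal}(\overline{\mathbb Q}_2/\mathbb Q_2^{\mathrm{tame}})$ is a free pro-$2$ group of countably infinite rank (Iwasawa; Neukirch–Schmidt–Wingberg, *Cohomology of Number Fields*, Prop. 7.5.1). Send finitely many free generators to generators of the finite $2$-group $S$ and the rest to $1$. This gives a continuous surjection onto $S$, so $S\cong\mathrm{Gal}(M/\mathbb Q_2^{\mathrm{tame}})$ for some $M$.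

**Step 3 (descent to a finite extension).** Finally we replace the infinite base field by a finite one. Write $M=\mathbb Q_2^{\mathrm{tame}}(\alpha)$, let $\mu$ be the minimal polynomial of $\alpha$ over $\mathbb Q_2^{\mathrm{tame}}$, and write each root of $\mu$ as a polynomial in $\alpha$ with coefficients in $\mathbb Q_2^{\mathrm{tame}}$. Let $F\subset\mathbb Q_2^{\mathrm{tame}}$ be the extension of $\mathbb Q_2$ generated by the coefficients of $\mu$ and of these finitely many polynomials. It is finite over $\mathbb Q_2$. Put $M_0=F(\alpha)$. Then $\mu\in F[x]$ is irreducible over $F$, and all its roots lie in $M_0$, so $M_0/F$ is Galois of degree $\deg\mu=|S|$. Restriction $\mathrm{Gal}(M/\mathbb Q_2^{\mathrm{tame}})\to\mathrm{Gal}(M_0/F)$ is injective because $\alpha$ generates $M$, and both groups have order $|S|$. So $\mathrm{Gal}(M_0/F)\cong S=D$ with $F/\mathbb Q_2$ finite, and $\langle1,\tau_D\rangle$ is odd. $\blacksquare$
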